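\title{The 1-3-1 configuration without meet in the recursively enumerable Turing degrees}

\begin{abstract}
We construct three pairwise incomparable recursively enumerable Turing degrees such that each lies below the join of the other two, every recursively enumerable degree below two of them lies below the third, and no two of them have a meet. This refutes the conjecture that the configuration ``1-3-1 without meet'' cannot be bounded in the recursively enumerable degrees. More precisely, we build recursively enumerable sets $A_1,A_2,A_3$, each computable from the join of the other two, and an increasing sequence of recursively enumerable sets $E_n$ such that for each pair $i\ne j$ the functions computable from both $A_i$ and $A_j$ are exactly those computable from some $E_n$, and no such function computes every $E_n$. The proof is a priority argument on a tree, in which numbers are kept in lists and released through a sequence of gates.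
\end{abstract}

\section{The problem and the result}\label{sec:intro}

The recursively enumerable (r.e.) Turing degrees form an upper semilattice $\mathcal R_T$: any two r.e.\ degrees $\mathbf x,\mathbf y$ have a least upper bound $\mathbf x\vee\mathbf y$. A \emph{meet} of $\mathbf x$ and $\mathbf y$ in $\mathcal R_T$ is a greatest element among the r.e.\ degrees below both, and nothing in the definitions guarantees that there is one. The \emph{1-3-1 lattice} has a bottom, a top and three pairwise incomparable middle elements, any two of which join to the top and meet to the bottom. Its join condition makes sense in $\mathcal R_T$ as it stands. Its meet condition splits into two parts: the three pairs have the same lower bounds, and among these lower bounds there is a greatest one. We keep the first part and negate the second. Consider the following conditions on r.e.\ degrees $\mathbf a,\mathbf b,\mathbf c$.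
\begin{enumerate}
\item[(i)] $\mathbf a,\mathbf b,\mathbf c$ are pairwise incomparable.
\item[(ii)] $\mathbf a\vee\mathbf b=\mathbf a\vee\mathbf c=\mathbf b\vee\mathbf c$; that is, each of the three lies below the join of the other two.
\item[(iii)] Every r.e.\ degree below two of $\mathbf a,\mathbf b,\mathbf c$ lies below the third.
\item[(iv)] No two of $\mathbf a,\mathbf b,\mathbf c$ have a meet in $\mathcal R_T$.
\end{enumerate}
This configuration is called \emph{1-3-1 without meet}, and it \emph{can be bounded in the r.e.\ degrees} if there are r.e.\ degrees satisfying (i)--(iv). The problem we solve comes from \cite{talk}: it is the conjecture that 1-3-1 without meet cannot be bounded in the r.e.\ degrees.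

Three observations show what the conditions measure. First, (iii) says that the set $L$ of r.e.\ degrees below both members of a pair is the same for the three pairs. A meet of a pair is a greatest element of $L$, so under (iii) either all three meets exist and coincide, or none exists. In the first case, (i) and (ii) give a copy of the 1-3-1 lattice in $\mathcal R_T$ with joins and meets preserved; (iv) singles out the second case. Second, (iv) implies (i), because the smaller of two comparable degrees is their meet. Third, (i)--(iii) are a strong failure of distributivity: although $\mathbf a\le\mathbf b\vee\mathbf c$, there are no r.e.\ degrees $\mathbf b_0\le\mathbf b$ and $\mathbf c_0\le\mathbf c$ with $\mathbf a=\mathbf b_0\vee\mathbf c_0$. Indeed, such a $\mathbf b_0$ would lie below $\mathbf a$ and $\mathbf b$, hence below $\mathbf c$, and then $\mathbf a\le\mathbf c$.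

An attempt to build sets $A_1,A_2,A_3$ of the required degrees suggests why one might expect the conjecture to hold. To defeat a candidate $W$ for the meet of $A_1$ and $A_2$ one needs an r.e.\ set $D\not\le_T W$ below $A_1$ and $A_2$, hence by (iii) below $A_3$ as well. So all three sets must change, again and again, to let numbers into $D$. Condition (ii) forbids a set to change alone: once $A_i\oplus A_j$ has declared that $y\notin A_k$, the number $y$ can enter $A_k$ only if $A_i$ or $A_j$ changes. Every step therefore changes two of the three sets, and these are the two members of one of the pairs in (iii). Something computed from both members of that pair may then change while the third set, which is supposed to compute it, does not. The way out is that the companion change demanded by (ii) can be arranged to happen at a number too large to matter for the pair at risk.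

\begin{theorem}\label{thm:main}
There are r.e.\ degrees $\mathbf a,\mathbf b,\mathbf c$ satisfying {\rm(i)--(iv)}. Thus 1-3-1 without meet can be bounded in the r.e.\ degrees, and the conjecture is false.
\end{theorem}

We prove a stronger statement, which describes all common lower bounds.

\begin{theorem}\label{thm:sets}
There are r.e.\ sets $A_1,A_2,A_3$ and r.e.\ sets $E_0\le_T E_1\le_T E_2\le_T\cdots$ such that
\begin{enumerate}
\item[(1)] $A_k\le_T A_i\oplus A_j$ whenever $\{i,j,k\}=\{1,2,3\}$;
\item[(2)] for all $i\ne j$ and every total function $f:\omega\to\omega$, we have $f\le_T A_i$ and $f\le_T A_j$ if and only if $f\le_T E_n$ for some $n$;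
\item[(3)] for every total $f$ with $f\le_T E_m$ for some $m$, there is $n$ with $E_n\not\le_T f$.
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:sets}]
Let $\mathbf a,\mathbf b,\mathbf c$ be the degrees of $A_1,A_2,A_3$. By (1), the join of any two of them is the join of all three, which is (ii). By (2), the class of functions computable from both $A_i$ and $A_j$ does not depend on the pair $i\ne j$, so anything computable from two of the sets is computable from the third; this gives (iii). For (iv), suppose that the degrees of $A_i$ and $A_j$ have a meet in $\mathcal R_T$, and let $W$ be an r.e.\ set of that degree. By (2), $W\le_T E_m$ for some $m$, and by (3), $E_n\not\le_T W$ for some $n$. But $E_n$ is r.e.\ and by (2) computable from $A_i$ and from $A_j$, so $E_n\le_T W$, a contradiction. Finally (iv) implies (i).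
\end{proof}

The argument for (iv) does not use that $W$ is r.e., so no two of the three degrees have a greatest lower bound among all Turing degrees either.

Section~\ref{sec:conv} fixes conventions. Section~\ref{sec:ideas} develops the strategies on small cases, Section~\ref{sec:constr} gives the construction, and Sections~\ref{sec:tp}--\ref{sec:diag} verify it.

\section{Conventions}\label{sec:conv}

Sets are subsets of $\omega=\{0,1,2,\dots\}$ and are identified with their characteristic functions. A \emph{Turing functional} $\Phi$ is a machine with an oracle; $\Phi(g;w)$ is its output on input $w$ with the function $g$ as oracle, $\Phi(g;w){\downarrow}$ means that the computation halts, and $\Phi(g)$ is the partial function $w\mapsto\Phi(g;w)$. We write $f\le_T g$ if $f=\Phi(g)$ for some $\Phi$. The \emph{use} of a halting computation is the least $u$ such that the oracle is consulted only at arguments $<u$. The join $A\oplus B=\{2x:x\in A\}\cup\{2x+1:x\in B\}$ has the least degree above those of $A$ and $B$; a finite join of r.e.\ sets is r.e., and the empty join is $\emptyset$.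

The sets are built in stages $s=1,2,\dots$, and $A_{h,s}$ is the finite set of numbers enumerated into $A_h$ \emph{before} stage $s$. We write $\Phi(A_h;w)[s]{\downarrow}$ if the computation with oracle $A_{h,s}$ halts within $s$ steps and has use at most $s$. Two standard facts are used throughout.
\begin{enumerate}
\item[(U1)] If $\Phi(A_h;w)[s]{\downarrow}$ with use $u$ and no number $<u$ enters $A_h$ at a stage in $[s,s')$, then $\Phi(A_h;w)[s']$ converges with the same value and use. If no number $<u$ enters $A_h$ at any stage $\ge s$, then $\Phi(A_h;w)$ converges with the same value. Since $u\le s$, it suffices in both cases that no number $\le s$ enters $A_h$.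
\item[(U2)] If $\Phi(A_h;w){\downarrow}$, then for all large $s$ the computation $\Phi(A_h;w)[s]$ converges with the true value and the true use.
\end{enumerate}
A number is \emph{fresh at stage $s$} if it is larger than $s$ and larger than every number mentioned in the construction so far.

Let $(\Phi_e,\Psi_e,p_e)_{e\in\omega}$ be an effective list of all triples consisting of two Turing functionals and a two-element set $p_e\subset\{1,2,3\}$, and let $(\Xi_n)_{n\in\omega}$ be an effective list of all functionals. Let $\langle e,n\rangle=\frac12(e+n)(e+n+1)+e$; this is a computable bijection $\omega^2\to\omega$ with $\langle e,n\rangle\ge e$. Finally, recall that the lexicographic order on $\omega^m$ has no infinite strictly decreasing sequence: along a decreasing sequence the first coordinate is eventually constant, then the second, and so on.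

\section{The strategies on small cases}\label{sec:ideas}

This section is informal; the proof proper starts in Section~\ref{sec:constr}. For each $e$, with $p_e=\{i,j\}$ and $i<j$, consider the hypothesis that $\Phi_e(A_i)=\Psi_e(A_j)$ is a total function $f$. A strategy $\sigma$ working for $e$ is said to have \emph{type} $\{i,j\}$. It builds an r.e.\ set $D_\sigma$, and if the hypothesis holds we want that
\begin{enumerate}
\item[(a)] $D_\sigma\le_T A_1,A_2,A_3$;
\item[(b)] $D_\sigma\ne\Xi_n(f)$ for every $n$;
\item[(c)] $f$ is computable from finitely many sets $D_{\sigma'}$ of earlier strategies $\sigma'$ that satisfy (a).
\end{enumerate}
The sets $E_n$ will be finite joins of sets $D_\sigma$. Then (a) and (c) give part (2) of Theorem~\ref{thm:sets} and (b) gives part (3). The strategy $\sigma$ watches the length up to which the current computations $\Phi_e(A_i)[s]$ and $\Psi_e(A_j)[s]$, its two \emph{sides}, agree. A stage at which this length reaches a new maximum is, roughly, an \emph{expansionary} stage of $\sigma$; if the hypothesis holds there are infinitely many.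

\subsection*{Joins: lists of colored balls}
Every number that may be enumerated is called a \emph{ball} and has a \emph{color} $h\in\{1,2,3\}$, meaning that it can enter only $A_h$. To compute $A_h$ from the other two sets, give each ball $y$ of color $h$ a \emph{successor} $z$ of another color, and promise that $y$ is enumerated only together with $z$. The successor needs a successor in turn. We spread this regress over time: balls are kept in finite lists in which consecutive colors differ, at every stage each list grows by one fresh ball, and only terminal segments of a list are enumerated. If the successor of $y$ never enters its set, neither does $y$. If it enters without $y$, then $y$ is given a new successor, \emph{whose color we may choose anew}. The reduction terminates provided that each list is acted on only finitely often.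

\subsection*{One diagonalization: an attack in two steps}
Let $\sigma$ have type $\{1,2\}$ and fix $\Xi=\Xi_n$. We choose a \emph{follower} $x$, keep it out of $D_\sigma$ until we see $\Xi(f;x)=0$ for the current approximation to $f$, and then want to put $x$ into $D_\sigma$ without changing $f$ on the use $\eta$ of this computation. For (a) we choose along with $x$ three balls $b_0,b_1,b_2$, one of each color, and promise that $x$ enters $D_\sigma$ only if all three are enumerated, and that once one of them is enumerated the fate of $x$ is settled in finite time. Balls of colors $1$ and $2$ must not be enumerated together, since $f$ could change if both sides of $\sigma$ are destroyed.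

\begin{example}\label{ex:one}
Give $b_0,b_1,b_2$ the colors $2,3,1$ and write a list as the word of its colors. While we wait, the list grows as $2\,3\,1\,3\,1\cdots$. At a stage $t^1$ at which $\Xi(f;x)=0$ appears, enumerate the segment $1\,3\,1\cdots$ from $b_2$ on, and keep all other small numbers out. The set $A_2$ has not changed, so the $A_2$-side still holds the values of $f$ below $\eta$. The remaining list $2\,3$ now grows as $2\,3\,2\,3\cdots$. At the next expansionary stage $t^2$ the $A_1$-side has recovered, necessarily with the same values. Now enumerate the whole list and put $x$ into $D_\sigma$. This step does not touch $A_1$, so the $A_1$-side keeps the values of $f$ below $\eta$ forever, and $\Xi(f;x)=0\ne D_\sigma(x)$. If the stage $t^2$ never comes, the hypothesis of $\sigma$ is false and nothing is required.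
\end{example}

\subsection*{An earlier strategy: parking}
Let $\tau$ be an earlier strategy, of type $\{1,3\}$, with function $f_\tau$. The basic way to compute $f_\tau$ is to make sure that between consecutive expansionary stages of $\tau$ at least one side of $\tau$ is preserved. Since the sides agree at each expansionary stage, the first value seen is then never changed, and it is the true value. The set $D_\sigma$ is of no help here: infinitely many strategies come after $\tau$, and (c) allows only a finite join. The first step of Example~\ref{ex:one} enumerates colors $1$ and $3$ together, which is exactly what $\tau$ forbids. So $\tau$ acts as a \emph{gate} that stops a segment whose two colors form its type. All balls of the segment but the last are \emph{parked} at $\tau$. The last ball receives a fresh successor of the third color $2$, and these two balls go on. The parked balls are then released one at a time, from the end, one at each expansionary stage of $\tau$, and each of them collects successors that alternate between its own color and the color $2$.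

\begin{example}\label{ex:gate}
Let the attack of Example~\ref{ex:one} start at stage $t^1$, two stages after the list was created. A superscript $\tau$ marks a parked ball, a bar marks a ball added at a stage $\ge t^1$ (so it is larger than $t^1$), and brackets mark the segment that is moved.
\begin{center}
\begin{tabular}{lllll}
\hline
stage & list & enumerated & spared & list afterwards\\
\hline
$t^1$ & $2\,3\,[1\,3\,\bar1]$ & $\bar1\,\bar2$ & $A_3$ & $2\,3\,1^\tau3^\tau$\\
expansionary for $\tau$ & $2\,3\,1^\tau[3^\tau\,\bar2\,\bar3\cdots]$ & $3\,\bar2\,\bar3\cdots$ & $A_1$ & $2\,3\,1^\tau$\\
expansionary for $\tau$ & $2\,3\,[1^\tau\,\bar2\,\bar1\cdots]$ & $1\,\bar2\,\bar1\cdots$ & $A_3$ & $2\,3$\\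
$t^2$ & $[2\,3\,\bar2\,\bar3\cdots]$ & $2\,3\,\bar2\,\bar3\cdots$ & $A_1$ & empty\\
\hline
\end{tabular}
\end{center}
Every row spares one side of $\tau$. For $\sigma$, the first three rows together replace the first step of Example~\ref{ex:one}. They do enumerate balls of color $2$, but all of these are larger than $t^1$, so by (U1) the $A_2$-side of $\sigma$ that existed at stage $t^1$ survives until $t^2$.
\end{example}

With several earlier strategies $\tau_1,\dots,\tau_{m-1}$, in order of priority, a segment released at $\tau_l$ is inspected by $\tau_{l-1},\tau_{l-2},\dots$ and stopped by the first whose type it has; the pair that goes on from there is inspected only by the remaining gates. A gate that has been passed may still see its own type later. Insert in Example~\ref{ex:gate} a gate $\tau'$ of type $\{2,3\}$ between $\tau$ and $\sigma$. The segment $1\,3\,\bar1$ passes $\tau'$, and the first three rows are unchanged, but the second row enumerates colors $2$ and $3$. This is harmless relative to the computations that $\tau'$ had at stage $t^1$, because the balls of color $2$ are larger than $t^1$. It would not be harmless relative to computations found later. So we \emph{block} $\tau'$: it is denied expansionary stages while a list that has passed it is held at an earlier gate.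 For $\tau'$, everything from the passage to the clearing of the earlier gates is then a single step, in which the only small balls are those of the segment that it inspected.

\subsection*{A later strategy: the oracle $D_\sigma$}
For each $\sigma$ there are infinitely many diagonalizations, one for each $n$, so most of them come after some strategy $\tau$ that itself comes after $\sigma$. Such a $\tau$ cannot be a gate for $\sigma$. The promise behind (a) is that a started attack is settled in finite time. This can be kept if balls wait only for $\sigma$ and for strategies that $\sigma$ guesses to have infinitely many expansionary stages, whereas $\tau$ might hold a ball forever. So the attack ignores $\tau$ and may destroy both of its sides. But (c) allows $\tau$ to consult $D_\sigma$. Blocking squeezes the whole attack between two consecutive expansionary stages of $\tau$, so it ends with $x\in D_\sigma$ in that interval, and all its balls are larger than $x$. We trust a value of $f_\tau$ only when $D_\sigma$ has settled below the uses of both sides. What has to be shown is that the uses, which may grow later, never overtake a follower that will still attack; this is the claim in the proof of Lemma~\ref{lem:compute}.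

\section{The construction}\label{sec:constr}

\subsection*{The tree}
Whether a strategy has infinitely many expansionary stages cannot be decided effectively, so later strategies are given in several versions, one for each guess. The versions are the nodes of a tree of finite strings. A node of length $2e$ is an \emph{M-node for $e$} and has the two outcomes $\infty$ and $\mathrm{fin}$. A node of length $2\langle e,n\rangle+1$ is an \emph{R-node for $(e,n)$} and has a single outcome. We write $\tau\infty$ and $\tau\,\mathrm{fin}$ for the two successors of an M-node $\tau$, and $\subseteq$ for the initial segment relation. A node $\alpha$ is \emph{left of} $\beta$, and $\beta$ is \emph{right of} $\alpha$, if $\nu\infty\subseteq\alpha$ and $\nu\,\mathrm{fin}\subseteq\beta$ for some M-node $\nu$. The node $\alpha$ has \emph{higher priority} than $\beta$ if $\alpha$ is left of $\beta$ or $\alpha\subsetneq\beta$. This is the lexicographic order of strings with $\infty$ before $\mathrm{fin}$, hence a total order. Given $\gamma$, every node is left of $\gamma$, right of $\gamma$, $\subsetneq\gamma$ or $\supseteq\gamma$. We note three facts.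
\begin{enumerate}
\item[(T1)] If $\alpha$ is left of $\beta$, $\alpha\subseteq\alpha'$ and $\beta\subseteq\beta'$, then $\alpha'$ is left of $\beta'$.
\item[(T2)] If $\alpha$ is left of $\rho$ and $\gamma\subseteq\rho$, then $\alpha$ is left of $\gamma$ or $\alpha\supseteq\gamma$. (With $\nu$ as in the definition, either $\nu\,\mathrm{fin}\subseteq\gamma$ or $\gamma\subseteq\nu\subseteq\alpha$.)
\item[(T3)] If $g\infty\subseteq\rho$, $\tau\subseteq\rho$ and $g\subsetneq\tau$, then $g\infty\subseteq\tau$.
\end{enumerate}

Let $\tau$ be an M-node for $e$, with $p_e=\{i,j\}$, $i<j$. Its \emph{type} is $\operatorname{type}(\tau)=\{i,j\}$, and its \emph{third color} is the element of $\{1,2,3\}$ not in its type. Its \emph{length of agreement} is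
\[
\ell(\tau,s)=\max\{v\le s:\ \Phi_e(A_i;w)[s]{\downarrow}=\Psi_e(A_j;w)[s]{\downarrow}\ \text{ for all } w<v\},
\]
and $f_{\tau,s}(w)$ is the common value for $w<\ell(\tau,s)$. The \emph{hypothesis of $\tau$} is that $\Phi_e(A_i)=\Psi_e(A_j)$ is a total function, which we then call $f_\tau$. If it holds, (U2) shows that $\lim_s\ell(\tau,s)=\infty$ and $\lim_s f_{\tau,s}(w)=f_\tau(w)$ for each $w$. Each M-node $\sigma$ has its own r.e.\ set $D_\sigma$.

An R-node $\rho$ for $(e,n)$ has length at least $2e+1$. Let $\sigma$ be its initial segment of length $2e$. If $\sigma\infty\subseteq\rho$, then $\rho$ is \emph{active} and we put $\sigma_\rho=\sigma$; its task is to make $D_\sigma\ne\Xi_n(f_\sigma)$. Inactive R-nodes do nothing.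

The \emph{gates} of an M-node $\sigma$ are $\sigma$ itself and all M-nodes $\tau$ with $\tau\infty\subseteq\sigma$. List them as $\tau_1\subsetneq\dots\subsetneq\tau_m=\sigma$; the \emph{index} of $\tau_l$ is $l$. Every gate $g$ of $\sigma$ satisfies $g\infty\subseteq\sigma\infty$, so $g\infty\subseteq\rho$ whenever $\sigma_\rho=\sigma$.

\subsection*{Lists and growth}
Let $\rho$ be active, $\sigma=\sigma_\rho$ with gates $\tau_1,\dots,\tau_m$, $\operatorname{type}(\sigma)=\{i,j\}$, $i<j$, and third color $k$. At each moment $\rho$ is either \emph{idle} or has a \emph{follower} $x$. A node with a follower either \emph{owns} a nonempty \emph{list} $y_0<y_1<\dots<y_N$ of balls or is \emph{satisfied}. Each ball $y$ has a color $c(y)\in\{1,2,3\}$, fixed when the ball is created. A list is created with three \emph{initial balls} $b_0<b_1<b_2$ of colors $j,k,i$. It is \emph{waiting} until its attack is started, and \emph{in progress} from then until the attack is completed or the list is canceled. Balls of a list in progress may be \emph{parked} at gates of index $<m$. The state of a list determines its \emph{current gate}, its \emph{moving segment} and its \emph{growth pair}: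
\begin{center}
\begin{tabular}{llll}
\hline
state & current gate & moving segment & growth pair\\
\hline
waiting & none & from $b_2$ to the end & $\{i,k\}$\\
in progress, nothing parked & $\sigma$ & the whole list & $\{j,k\}$\\
in progress, last parked & $g$ & from $y^*$ to the end & $c(y^*)$ and the\\
\quad ball $y^*$ parked at $g$ & & & \quad third color of $g$\\
\hline
\end{tabular}
\end{center}
A \emph{growth step} appends to the list a fresh ball whose color is the element of the growth pair different from the color of the last ball. It does not change the current gate or the growth pair.

\subsection*{Moves}
If a segment $S$ has at least two balls and its colors alternate between two values, these values form its type, $\operatorname{type}(S)$. Let $S$ be such a segment, terminal in the list, and let $l\le m$. The \emph{move from $(S,l)$} is carried out in rounds $r=0,1,\dots$, starting with $(S_0,l_0)=(S,l)$. In round $r$, look for an index $l'<l_r$ with $\operatorname{type}(\tau_{l'})=\operatorname{type}(S_r)$.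
\begin{itemize}
\item If there is none, put $d=r$, enumerate each ball $y$ of $S_d$ into $A_{c(y)}$, remove these balls from the list, and stop.
\item Otherwise let $l_{r+1}$ be the largest such index. Park all balls of $S_r$ except the last at $\tau_{l_{r+1}}$ (replacing any earlier parking), append a fresh ball whose color is not in $\operatorname{type}(S_r)$, and let $S_{r+1}$ consist of the last ball of $S_r$ and the fresh ball.
\end{itemize}
Since $l_0>l_1>\cdots$, the move stops. Each $S_r$ is terminal in the list during round $r$, and $S_{r+1}$ has two balls of different colors, so it has a type. If the list is empty after the move, put $x$ into $D_\sigma$; the attack is \emph{completed} and $\rho$ is satisfied. The net effect of a move is the following.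
\begin{enumerate}
\item[($*$)] The balls preceding $S_0$ are untouched. If $d=0$, nothing follows them after the move. If $d\ge1$, they are followed by a block that begins with the first ball of $S_0$ and consists, in order, of the balls of $S_0,\dots,S_{d-1}$ other than the last of each, parked at the indices $l_1>\dots>l_d$ respectively; nothing follows this block.
\end{enumerate}

\subsection*{Stage $s\ge1$}
\emph{Step 1 (growth).} Perform a growth step on every existing list.

\emph{Step 2 (path).} Start at the root. When a node $\alpha$ is reached and $|\alpha|=s$, let $\delta_s=\alpha$ and go to Step~3. Otherwise \emph{process} $\alpha$ as follows.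
\begin{itemize}
\item \emph{$\alpha=\tau$ is an M-node.} Call $\tau$ \emph{blocked} if some list in progress with owner $\supseteq\tau\infty$ has current gate $\subsetneq\tau$. If $\tau$ is blocked, or $\ell(\tau,s)\le\ell(\tau,t)$ for some $t<s$ with $\tau\infty\subseteq\delta_t$, the outcome is $\mathrm{fin}$; go to $\tau\,\mathrm{fin}$. Otherwise the outcome is $\infty$. If then some list in progress has current gate $\tau$, \emph{act} for the owner $\rho$ of highest priority of such a list: perform the move from $(S,l)$, where $S$ is the moving segment and $l$ is the index of $\tau$ among the gates of $\sigma_\rho$. This is a \emph{move at $\tau$}. Let $\delta_s=\tau\infty$ and go to Step~3. If there is no such list, go to $\tau\infty$.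
\item \emph{$\alpha=\rho$ is an active R-node for $(e,n)$, $\sigma=\sigma_\rho$.} If $\rho$ is idle, \emph{act} for $\rho$ by \emph{appointing} a fresh follower $x$ and then fresh balls $b_0<b_1<b_2$, which form a waiting list. If $\rho$ has a waiting list and there is $\eta\le\ell(\sigma,s)$ such that $\Xi_n(f_{\sigma,s}\restriction\eta;x)=0$ in at most $s$ steps with use $\le\eta$, \emph{act} for $\rho$ by \emph{starting the attack}: perform the move from $(S,m)$, where $S$ is the moving segment and $m$ is the number of gates of $\sigma$. In both cases let $\delta_s=\rho$ and go to Step~3. Otherwise go to the successor of $\rho$.
\item \emph{$\alpha$ is an inactive R-node.} Go to the successor of $\alpha$.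
\end{itemize}

\emph{Step 3 (initialization).} Initialize all nodes right of $\delta_s$. If there was an act for $\rho$, initialize also all nodes of lower priority than $\rho$. Initializing an R-node makes it idle and \emph{cancels} its follower and list; these numbers are never used again.

At most one list is created per stage, so each stage is a finite effective procedure once Lemma~\ref{lem:book} below shows that growth steps and moves are well defined. The following facts are read off from the construction.
\begin{enumerate}
\item[(C1)] There is at most one act per stage. Numbers enter the sets $A_h$ only in moves, and a follower enters $D_\sigma$ only when its attack is completed.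
\item[(C2)] Followers and balls created at stage $s$ are $>s$, and the balls of a list are larger than its follower. A list appointed after stage $t$ consists of numbers larger than $t$ and larger than all numbers mentioned up to stage $t$.
\item[(C3)] If $\alpha$ is processed at $s$, then $\alpha\subseteq\delta_s$. An M-node $\tau$ has outcome $\infty$ at $s$ if and only if $\tau\infty\subseteq\delta_s$. Such stages are the \emph{expansionary stages of $\tau$}; at them $\tau$ is not blocked when it is processed, and $\ell(\tau,\cdot)$ strictly increases along them.
\item[(C4)] An act for $\rho$ at stage $s$ takes place either \emph{at $\rho$} (an appointment or the start of an attack, $\delta_s=\rho$) or \emph{at the current gate $g$} of its list ($\delta_s=g\infty\subseteq\rho$). In both cases $\delta_s\subseteq\rho$, and $\rho$ is not initialized at $s$.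
\item[(C5)] The current gate of a list changes only when the list is moved.
\end{enumerate}

\subsection*{The shape of a list}
A list in progress is in \emph{phase 1} from the start of the attack until the first move at $\sigma$, and in \emph{phase 2} afterwards. The two phases are the two steps of Example~\ref{ex:one}.

\begin{lemma}\label{lem:book}
Consider a list, with $\sigma,i,j,k,m$ as above. The following hold before and after each growth step and each move.
\begin{enumerate}
\item[(a)] Consecutive balls have different colors. A ball parked at $g$ has its color in $\operatorname{type}(g)$, so the growth pair has two elements. All colors in the moving segment belong to the growth pair. The growth pair differs from the type of the current gate, and from $\operatorname{type}(\sigma)$ if the list is waiting. When a move is made, the moving segment has at least two balls, so its type is the growth pair.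
\item[(b)] In phase 1 the list consists of the unparked balls $b_0,b_1$, then a block of parked balls, then a block of unparked balls; both blocks may be empty. No move before the first move at $\sigma$ involves $b_0$ or $b_1$. In phase 2 the list consists of a block of parked balls beginning with $b_0$, then a possibly empty block of unparked balls. Parking indices are weakly decreasing along the list. Directly after a move the final block of unparked balls is empty.
\item[(c)] There is at most one move at $\sigma$. The attack is completed exactly when $b_0$ is enumerated, and this happens at the move at $\sigma$ or later.
\end{enumerate}
\end{lemma}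

\begin{proof}
We prove (a) and (b) together by induction on the operations performed on the list.

At the appointment the colors are $j,k,i$ and the moving segment is $(b_2)$, of color $i\in\{i,k\}$. A growth step is well defined because the last ball belongs to the moving segment and so has its color in the growth pair. It appends an unparked ball whose color lies in the growth pair and differs from that of its predecessor, so it preserves (a) and (b). By (C1), a move happens at a later stage than the appointment and than the previous move, so at least one growth step precedes it and the moving segment has at least two balls.

Consider a move, and apply ($*$). For the shape there are three cases. If the move starts the attack, $S_0$ begins with $b_2$, so afterwards the list is $b_0,b_1$ followed by a parked block with decreasing indices. If the move is at a gate $g\neq\sigma$, of index $l_0$, then $S_0$ begins with the last parked ball $y^*$. The parked balls before $y^*$ have indices $\ge l_0$ and the newly parked ones have indices $<l_0$, so the indices still decrease weakly. In phase 1, $y^*$ comes after $b_1$, so $b_0,b_1$ are untouched and the shape is preserved. In phase 2, either $y^*\ne b_0$ and $b_0$ stays parked, or $y^*=b_0$, in which case $S_0$ is the whole list and $b_0$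 is parked again ($d\ge1$) or the list becomes empty ($d=0$). If the move is at $\sigma$, then $S_0$ is the whole list, and again the list becomes empty or a parked block beginning with $b_0$. In all cases nothing unparked follows, which proves (b).

For the colors, the balls of $S_r$ are parked at a gate of type $\operatorname{type}(S_r)$, and the ball appended in round $r$ has a color outside $\operatorname{type}(S_r)$, so different from that of its predecessor. Removing a terminal segment keeps consecutive colors different. After the move a nonempty list either ends with a parked ball $y^*$, and the moving segment is $(y^*)$, or has no parked ball, and then by (b) it is $(b_0,b_1)$ with colors $j,k$. In both cases the colors of the moving segment lie in the growth pair. Each growth pair contains the third color of the gate in question ($k$ in the first two rows of the table), so it differs from the type of that gate. This proves (a).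

(c) In phase 2 the ball $b_0$ is parked, so the current gate is not $\sigma$ and there is no second move at $\sigma$. Only terminal segments are enumerated and $b_0$ is the first ball, so $b_0$ is enumerated exactly when the list becomes empty. By (b) this does not happen before the move at $\sigma$.
\end{proof}

\section{Finite action and the true path}\label{sec:tp}

One move can park any number of balls, depending on how long the list has grown, but it parks them only at gates of smaller index. This is enough for termination.

\begin{lemma}\label{lem:finite}
Each list is acted for only finitely often.
\end{lemma}

\begin{proof}
The appointment is one act; all other acts are moves. Assign to the list the tuple $(a,n_{m-1},\dots,n_1)\in\omega^m$, where $n_l$ is the number of balls parked at $\tau_l$, and $a=2$ while the list is waiting, $a=1$ in phase 1 and $a=0$ afterwards. Growth steps do not change the tuple. The start of the attack and the move at $\sigma$ lower $a$. A move at a gate of index $l<m$ leaves $a$ and the $n_{l''}$ with $l''>l$ unchanged and lowers $n_l$ by one: of the balls in the moving segment only $y^*$ was parked, and all new parking is at indices $<l$. So each move strictly decreases the tuple in the lexicographic order.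
\end{proof}

The \emph{true path} $\Lambda$ is the infinite branch defined by recursion. The root is on $\Lambda$. If an M-node $\alpha$ is on $\Lambda$, then $\alpha\infty$ is on $\Lambda$ if $\alpha$ has infinitely many expansionary stages, and $\alpha\,\mathrm{fin}$ is on $\Lambda$ otherwise. If an R-node is on $\Lambda$, so is its successor. We write $\beta\subset\Lambda$ for ``$\beta$ is on $\Lambda$'' and $\Lambda\restriction n$ for the node of length $n$ on $\Lambda$. The only unusual point in the next lemma is that a stage may end at $\alpha\infty$ with a move at $\alpha$, so that $\alpha\infty\subseteq\delta_s$ does not mean that $\alpha\infty$ is processed.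

\begin{lemma}\label{lem:tp}
For each $\beta\subset\Lambda$:
\begin{enumerate}
\item[(1)] $\beta$ is processed at infinitely many stages;
\item[(2)] $\delta_s$ is left of $\beta$ for only finitely many $s$;
\item[(3)] there are only finitely many acts for nodes that are left of $\beta$ or $\subsetneq\beta$;
\item[(4)] $\beta$ is initialized only finitely often.
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction on $|\beta|$. The root is processed at every stage, no node has higher priority, and it is never initialized. Let $\beta$ be the successor of $\alpha$ on $\Lambda$.

(2) If $\delta_s$ is left of $\beta$, then $\delta_s$ is left of $\alpha$, or $\beta=\alpha\,\mathrm{fin}$ and $\alpha\infty\subseteq\delta_s$. The first happens finitely often by induction, the second by the definition of $\Lambda$.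

(3) Acts for nodes $\subsetneq\alpha$ are finite in number by induction. If $\alpha$ is an active R-node, it is initialized finitely often, and it appoints a new list only when idle, so it appoints finitely many lists; apply Lemma~\ref{lem:finite}. A node $\rho$ left of $\beta$ appoints a list only at a stage with $\delta_s=\rho$. By (2), all such nodes together appoint finitely many lists, and Lemma~\ref{lem:finite} applies again.

(4) The node $\beta$ is initialized at $s$ only if $\delta_s$ is left of $\beta$ or there is an act for a node of higher priority. Use (2) and (3).

(1) If $\alpha$ is an R-node, then after the last act for $\alpha$ the node $\beta$ is processed whenever $\alpha$ is processed at a stage $>|\beta|$. If $\beta=\alpha\,\mathrm{fin}$, then $\alpha$ has outcome $\mathrm{fin}$ at all but finitely many of the stages at which it is processed, and $\beta$ is processed at those that are $>|\beta|$. Let $\beta=\alpha\infty$ and suppose that $\beta$ is not processed at any stage $\ge s^*$. Then from $s^*$ on no node $\supseteq\beta$ is processed, so none appoints a list. At each of the infinitely many expansionary stages $s\ge s^*$ of $\alpha$ with $s>|\beta|$, the path did not continue to $\beta$, so there was a move at $\alpha$, for a list whose owner extends $\alpha\infty=\beta$.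 These are infinitely many acts for the finitely many lists that nodes $\supseteq\beta$ own at stage $s^*$, contrary to Lemma~\ref{lem:finite}.
\end{proof}

\begin{lemma}\label{lem:release}
\begin{enumerate}
\item[(a)] If $g\infty\subset\Lambda$, then a list in progress with current gate $g$ is later moved or canceled.
\item[(b)] If $\sigma\infty\subset\Lambda$, then every attack started by a node $\rho$ with $\sigma_\rho=\sigma$ is eventually completed or canceled.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:tp}(1), $g\infty$ is processed at some later stage. When $g$ was processed at that stage, no list in progress had current gate $g$, since otherwise the stage would have ended with a move at $g$. By (C5) the list has been moved or canceled in between.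

(b) Every gate $g$ of $\sigma$ satisfies $g\infty\subseteq\sigma\infty\subset\Lambda$. If the attack were never completed or canceled, (a) would give infinitely many moves of the list, contrary to Lemma~\ref{lem:finite}.
\end{proof}

Part (b) holds for all $\rho$ with $\sigma_\rho=\sigma$, on the true path or not; this is the benefit of parking only at gates of $\sigma$. Next, blocking must not suppress the outcome $\infty$ forever.

\begin{lemma}\label{lem:infty}
If $\tau\subset\Lambda$ is an M-node whose hypothesis holds, then $\tau\infty\subset\Lambda$.
\end{lemma}

\begin{proof}
Suppose that $\tau$ has only finitely many expansionary stages. A node $\rho\supseteq\tau\infty$ appoints a list only at such a stage, so only finitely many lists are ever owned by nodes $\supseteq\tau\infty$, and by Lemma~\ref{lem:finite} there is a stage after which none of them is moved or canceled. Suppose that after that stage one of them, with owner $\rho$, is in progress with current gate $g\subsetneq\tau$. Then $g\infty\subseteq\rho$, so $g\infty\subseteq\tau\subset\Lambda$ by (T3), and by Lemma~\ref{lem:release}(a) the list is moved or canceled later, which is impossible. So from that stage on $\tau$ is never blocked. Since $\ell(\tau,s)\to\infty$, at all large $s$ the value $\ell(\tau,s)$ exceeds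 its values at the finitely many expansionary stages. As $\tau$ is processed infinitely often, it has outcome $\infty$ at a stage after the last expansionary stage, a contradiction.
\end{proof}

\section{Reductions to the sets $A_h$}\label{sec:red}

\begin{lemma}\label{lem:joins}
$A_h\le_T A_{h'}\oplus A_{h''}$ whenever $\{h,h',h''\}=\{1,2,3\}$.
\end{lemma}

\begin{proof}
Let $y$ be given. By (C2), if $y$ is ever a ball, it is created at a stage $<y$, so we can decide this by running the construction. If $y$ is never a ball, or $c(y)\ne h$, then $y\notin A_h$. Let $y$ be a ball of color $h$ created at stage $s$. If at the end of stage $s$ it has been enumerated or canceled, we know the answer.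

Otherwise, consider a stage $t>s$ at whose beginning $y$ is on its list. After Step~1, $y$ has an immediate successor $z$, and $c(z)\ne h$ by Lemma~\ref{lem:book}(a). Balls are added only at the end of the list and enumerated only in terminal segments. So $z$ remains the successor of $y$ until $z$ is enumerated or the list is canceled, and during this time $y$ can be enumerated only together with $z$. Starting with $t=s+1$, ask the oracle whether $z\in A_{c(z)}$. If not, then $y\notin A_h$. If so, run the construction to the stage $t'\ge t$ at which $z$ is enumerated. If $y$ is enumerated at $t'$, then $y\in A_h$. Otherwise $y$ is still on the list at the end of $t'$ by (C4), and we repeat with $t=t'+1$. Each repetition consumes a move of the list, so the procedure stops by Lemma~\ref{lem:finite}.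
\end{proof}

\begin{lemma}\label{lem:Dbelow}
If $\sigma\infty\subset\Lambda$, then $D_\sigma\le_T A_h$ for $h=1,2,3$.
\end{lemma}

\begin{proof}
Let $\operatorname{type}(\sigma)=\{i,j\}$, $i<j$, with third color $k$, and let $x$ be given. If $x$ is ever a follower of some $\rho$ with $\sigma_\rho=\sigma$, it is appointed at a stage $<x$, so we can decide this; if it is not, $x\notin D_\sigma$. Let $b_0,b_1,b_2$ be its initial balls, of colors $j,k,i$. By Lemma~\ref{lem:book}(c), $x\in D_\sigma$ if and only if $b_0\in A_j$, which gives $D_\sigma\le_T A_j$. If $x\in D_\sigma$, the list has become empty through enumerations, so $b_2\in A_i$ and $b_1\in A_k$. Hence if $b_2\notin A_i$, then $x\notin D_\sigma$. If $b_2\in A_i$, the attack was started, and by Lemma~\ref{lem:release}(b) we can run the construction until it is completed ($x\in D_\sigma$) or canceled ($x\notin D_\sigma$). This gives $D_\sigma\le_T A_i$, and the same procedure with the question ``$b_1\in A_k$?'' gives $D_\sigma\le_T A_k$.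
\end{proof}

The assumption $\sigma\infty\subset\Lambda$ is what makes the waiting finite. Without it an attack could stay at the gate $\sigma$ forever after $b_2$ has been enumerated. For this reason only sets $D_\sigma$ with $\sigma\infty\subset\Lambda$ will enter the sets $E_n$.

\section{Computing a common lower bound}\label{sec:gate}

Throughout this section $\tau$ is an M-node for $e$ with $\tau\infty\subset\Lambda$ and $\operatorname{type}(\tau)=\{i,j\}$, $i<j$. By Lemma~\ref{lem:tp} for $\beta=\tau\infty$, fix $s_0$ such that after stage $s_0$ there is no act for a node left of $\tau\infty$ or $\subsetneq\tau\infty$, and no $\delta_s$ is left of $\tau\infty$. A \emph{$\tau$-stage} is an expansionary stage $t>s_0$ of $\tau$. There are infinitely many. The computations that $\tau$ sees at a $\tau$-stage $t$ have use $\le t$, so we must understand which numbers $\le t$ are enumerated before the next $\tau$-stage.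

\begin{lemma}[Gate lemma]\label{lem:gate}
Let $t<t'$ be consecutive $\tau$-stages. All numbers $\le t$ enumerated into $A_1\cup A_2\cup A_3$ at stages in $[t,t')$ are balls of a single list, whose owner $\rho\supseteq\tau\infty$ is acted for at stage $t$ by a move. If there are such numbers, one of the following holds.
\begin{enumerate}
\item[(A)] $\sigma_\rho\infty\subseteq\tau$, the attack with the follower $x$ of $\rho$ is started at $t$, and $x$ enters $D_{\sigma_\rho}$ at a stage in $[t,t')$. All enumerated numbers $\le t$ are $>x$.
\item[(B)] $\sigma_\rho\supseteq\tau$, and for some $h\in\{i,j\}$ no number $\le t$ enters $A_h$ at a stage in $[t,t')$.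
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Only one list matters.} By (C4), an act at stage $t$ takes place at an R-node equal to $\delta_t\supseteq\tau\infty$, or at a gate $g$ with $g\infty=\delta_t\supseteq\tau\infty$, so that $g\supseteq\tau$. In both cases
\begin{equation}\label{eq:att}
\text{the act at $t$ takes place at a node $\supseteq\tau$, and its owner is $\supseteq\tau\infty$.}
\end{equation}
Nodes left of $\tau\infty$ or $\subsetneq\tau\infty$ are not acted for after $s_0$. Nodes right of $\tau\infty$ are not acted for at $t$ and, being right of $\delta_t$ by (T1), are initialized at $t$; by (C2) their later lists consist of numbers $>t$. It remains to consider owners $\supseteq\tau\infty$.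

Let $\rho\supseteq\tau\infty$ be acted for at a stage $r\in(t,t')$. Since $r$ is not a $\tau$-stage, $\tau\infty\not\subseteq\delta_r$, so $\delta_r\ne\rho$ and the act is at the current gate $g$ of the list, with $\delta_r=g\infty$. Both $g\infty$ and $\tau\infty$ are initial segments of $\rho$, and $\tau\infty\not\subseteq g\infty$, so $g\subsetneq\tau$. Thus
\begin{equation}\label{eq:between}
\text{in $(t,t')$, acts for owners $\supseteq\tau\infty$ are moves at current gates $\subsetneq\tau$.}
\end{equation}
When $\tau$ was processed at $t$ it was not blocked, so no list with owner $\supseteq\tau\infty$ had a current gate $\subsetneq\tau$. By (C5) a list acquires such a gate only by being moved. Hence at the end of stage $t$ the only list with owner $\supseteq\tau\infty$ that can have current gate $\subsetneq\tau$ is a list moved at $t$, and by \eqref{eq:between} and induction on $r$ this remains true throughout $(t,t')$, and all acts in $(t,t')$ for owners $\supseteq\tau\infty$ are for this list. This proves the first assertion.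

Suppose now that some number $\le t$ is enumerated, and let $\rho$ be the owner. The nodes $\sigma_\rho$ and $\tau$ are initial segments of $\rho$, hence comparable.

\emph{Case $\sigma_\rho\subsetneq\tau$.} Then $\sigma_\rho\infty\subseteq\tau$ by (T3). All gates of $\sigma_\rho$ are $\subsetneq\tau$, so by \eqref{eq:att} the move at $t$ is not at a gate; it is the start of the attack. As long as the list is in progress it blocks $\tau$. Since $\tau$ is not blocked when it is processed at $t'$, the attack is completed or canceled in $[t,t')$. It is not canceled. At $t$ this follows from (C4). Let $r\in(t,t')$. A node of higher priority than $\rho$ is not right of $\tau\infty$, by (T1). If it is left of $\tau\infty$ or $\subsetneq\tau\infty$ it is not acted for, and among the nodes $\supseteq\tau\infty$ only $\rho$ is acted for. If $\delta_r$ were left of $\rho$, then, as $\delta_r\not\supseteq\tau\infty$, it would be left of $\tau\infty$ by (T2), which does not happen after $s_0$. So the attack is completed in $[t,t')$, and the balls of the list are $>x$ by (C2). This is (A).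

\emph{Case $\sigma_\rho\supseteq\tau$.} Then $\tau=\sigma_\rho$ or $\tau\infty\subseteq\sigma_\rho$ by (T3), so $\tau=\tau_l$ is one of the gates $\tau_1,\dots,\tau_m$ of $\sigma_\rho$. Let the move at $t$ have rounds $(S_0,l_0),\dots,(S_d,l_d)$. We have $l_0\ge l$: either the attack is started and $l_0=m$, or the move is at $\tau_{l_0}\supseteq\tau$ by \eqref{eq:att}. Let $q$ be the largest round with $l_q\ge l$. The segment $S_q$ is the one that gets past $\tau$, and we claim that
\[
\operatorname{type}(S_q)\ne\operatorname{type}(\tau).
\]
If $l_q>l$, the largest index $<l_q$ of a gate of type $\operatorname{type}(S_q)$ is $l_{q+1}<l$ or does not exist, so $\tau_l$ is not of this type. If $l_q=l$ and $q\ge1$, then $S_q$ contains a fresh ball whose color is not in $\operatorname{type}(S_{q-1})=\operatorname{type}(\tau_{l_q})=\operatorname{type}(\tau)$. If $l_q=l$ and $q=0$, then either the move is at the current gate $\tau$, or it is the start of the attack and $\tau=\tau_m=\sigma_\rho$; in both cases $\operatorname{type}(S_0)$ is the growth pair, which differs from $\operatorname{type}(\tau)$ by Lemma~\ref{lem:book}(a). This proves the claim. Two different two-element sets are incomparable, so some $h\in\{i,j\}$ is not the color of any ball of $S_q$.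

Let $F$ be the set of balls that precede $S_q$ in round $q$. A ball of $F$ that precedes $S_0$ is, by Lemma~\ref{lem:book}(b), one of the unparked balls $b_0,b_1$ or is parked at an index $\ge l_0\ge l$. The other balls of $F$ were parked in rounds $0,\dots,q-1$ at the indices $l_1,\dots,l_q\ge l$. So no ball of $F$ is parked at an index $<l$, and the rounds from $q$ on do not touch $F$. By \eqref{eq:between}, each move of the list in $(t,t')$ is at a gate of index $<l\le m$, so its moving segment begins with a ball parked at an index $<l$. By induction on these moves, that ball is not in $F$, the move leaves the initial part $F$ of the list untouched, and the balls of $F$ keep their status. Hence every ball of the list that is enumerated in $[t,t')$ belongs to $S_q$ or was appended after the beginning of round $q$, and in the latter case it is $>t$. So the enumerated balls $\le t$ have colors $\ne h$. By the first assertion no number $\le t$ enters $A_h$ in $[t,t')$. This is (B).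
\end{proof}

Blocking was used twice: it confines the activity between two $\tau$-stages to one list, and in case (A) it forces the attack to finish before $t'$.

\begin{lemma}\label{lem:compute}
If $\tau\infty\subset\Lambda$ and the hypothesis of $\tau$ holds, then $f_\tau\le_T D^\tau$, where $D^\tau$ is the finite join $\bigoplus\{D_\sigma:\sigma\infty\subseteq\tau\}$.
\end{lemma}

\begin{proof}
\emph{The procedure.} Given $w$, search for a $\tau$-stage $t_0$ with $\ell(\tau,t_0)>w$ such that, with $u$ the maximum of the uses of $\Phi_e(A_i;w)[t_0]$ and $\Psi_e(A_j;w)[t_0]$,
\begin{equation}\label{eq:settled}
\text{no number $<u$ enters any $D_\sigma$ with $\sigma\infty\subseteq\tau$ at a stage $\ge t_0$,}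
\end{equation}
and output $f_{\tau,t_0}(w)$. With $s_0$ as a fixed constant, being a $\tau$-stage is decidable, and \eqref{eq:settled} is decided by comparing the true sets $D_\sigma$ below $u$ with the numbers enumerated before $t_0$. The search succeeds: by the hypothesis and (U2), the two computations at $w$ and their uses are eventually constant and $\ell(\tau,s)\to\infty$; the finitely many sets $D_\sigma$ are eventually constant below the final uses; and there are infinitely many $\tau$-stages.

\emph{Correctness.} Let $t_0<t_1<\cdots$ be the $\tau$-stages from $t_0$ on. By (C3), $\ell(\tau,t_n)>w$ for all $n$, so at each $t_n$ both computations at $w$ exist and agree. For $h\in\{i,j\}$ let $u^h_n\le t_n$ be the use of the $A_h$-computation at $t_n$. Condition \eqref{eq:settled} says that every follower entering some $D_\sigma$ from $t_0$ on is at least $u^h_0$. We need this for the later uses as well.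

\emph{Claim.} If (A) of Lemma~\ref{lem:gate} holds for $[t_n,t_{n+1})$ with follower $x$, then $x\ge u^i_n$ and $x\ge u^j_n$.

Suppose that $x<u^h_n$ for some $h\in\{i,j\}$, and let $\rho\supseteq\tau\infty$ be the node whose follower is $x$. The idea is that the use can pass $x$ only through the enumeration of a ball smaller than $x$, and that the owner of such a ball and $\rho$ cannot coexist. Since $x$ enters $D_{\sigma_\rho}$ at a stage $\ge t_0$ and $\sigma_\rho\infty\subseteq\tau$, \eqref{eq:settled} gives $x\ge u\ge u^h_0$. Let $r$ be least with $u^h_r>x$. Then $1\le r\le n$ and $u^h_{r-1}\le x<u^h_r$. By (U1), some $y<u^h_{r-1}$ enters $A_h$ in $[t_{r-1},t_r)$. Thus $y<x$ and $y<t_{r-1}$, and by Lemma~\ref{lem:gate}, $y$ is a ball of a list whose owner $\rho'$ is acted for at $t_{r-1}$ by a move.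

Let $v$ be the stage at which $x$ is appointed. Then $v<x<u^h_r\le t_r$ and $\delta_v=\rho\supseteq\tau\infty$. If $v\ge t_{r-1}$, then $v$ is a $\tau$-stage in $[t_{r-1},t_r)$, so $v=t_{r-1}$; but the only act at $t_{r-1}$ is a move, not an appointment. Hence $v<t_{r-1}<t_n$. Since the attack with $x$ is started at $t_n$, the node $\rho$ is not initialized at any stage in $[v,t_n)$, and at stage $t_{r-1}$ it owns the list of $x$. The balls of that list are $>x>y$, so $\rho'\ne\rho$. The act for $\rho'$ at $t_{r-1}$ did not initialize $\rho$, so $\rho$ has higher priority than $\rho'$. Therefore the act for $\rho$ at stage $v$ initialized $\rho'$, the list that $\rho'$ owns at $t_{r-1}$ was appointed after stage $v$, and by (C2) its balls are $>x$. This contradicts $y<x$ and proves the claim.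

Now fix $n$. We show that at least one of the two computations at $t_n$ persists to $t_{n+1}$. Numbers $>t_n$ are not below the uses. If no number $\le t_n$ is enumerated in $[t_n,t_{n+1})$, both computations persist by (U1). In case (A) the enumerated numbers $\le t_n$ exceed $x\ge u^i_n,u^j_n$, so again both persist. In case (B) the $A_h$-computation persists. Since the two computations agree at $t_n$ and at $t_{n+1}$, we get $f_{\tau,t_{n+1}}(w)=f_{\tau,t_n}(w)$. So $f_{\tau,t_n}(w)=f_{\tau,t_0}(w)$ for all $n$, and $f_\tau(w)=\lim_n f_{\tau,t_n}(w)=f_{\tau,t_0}(w)$.
\end{proof}

\section{Diagonalization and the proof of Theorem~\ref{thm:sets}}\label{sec:diag}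

Parking stretches each of the two steps of Example~\ref{ex:one} over many stages and brings in balls of the color that the step was meant to avoid. The next proof checks that these balls are always created after the step began.

\begin{lemma}\label{lem:diag}
If $\sigma\subset\Lambda$ is an M-node whose hypothesis holds, then $D_\sigma\not\le_T f_\sigma$.
\end{lemma}

\begin{proof}
Let $\sigma$ be an M-node for $e$, of type $\{i,j\}$, $i<j$, with third color $k$. By Lemma~\ref{lem:infty}, $\sigma\infty\subset\Lambda$. Fix $n$, and let $\rho\subset\Lambda$ be the R-node for $(e,n)$. Since $|\rho|\ge2e+1$, we have $\sigma\infty\subseteq\rho$, so $\rho$ is active with $\sigma_\rho=\sigma$. By Lemma~\ref{lem:tp}, $\rho$ is initialized finitely often and processed infinitely often, so it has a follower $x$ that is never canceled. We show that $\Xi_n(f_\sigma;x)$ is not $D_\sigma(x)$.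

\emph{Case 1: the attack with $x$ is never started.} Then $x\notin D_\sigma$ and the list is waiting forever. Suppose that $\Xi_n(f_\sigma;x)=0$ with use $\eta$. By the hypothesis, at all large stages $s$ we have $\ell(\sigma,s)\ge\eta$ and $f_{\sigma,s}\restriction\eta=f_\sigma\restriction\eta$, and the computation takes at most $s$ steps. So the attack is started when $\rho$ is processed at such a stage, contrary to the case assumption. Hence $\Xi_n(f_\sigma;x)$ diverges or differs from $0=D_\sigma(x)$.

\emph{Case 2: the attack is started at a stage $t^1$,} with $\eta\le\ell(\sigma,t^1)$ and $\Xi_n(f_{\sigma,t^1}\restriction\eta;x)=0$ with use $\le\eta$. The list is never canceled, so by Lemma~\ref{lem:release}(b) the attack is completed and $x\in D_\sigma$. By Lemma~\ref{lem:book}(c) there is a unique stage $t^2>t^1$ at which the list is moved at $\sigma$. We have $\delta_{t^1}=\rho\supseteq\sigma\infty$ and $\delta_{t^2}=\sigma\infty$, so both stages are expansionary for $\sigma$ and $\ell(\sigma,t^2)>\ell(\sigma,t^1)\ge\eta$.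

Other lists do not interfere. From $t^1$ on no node of higher priority than $\rho$ is acted for, since this would cancel $x$. At $t^1$ and at $t^2$ the act is for $\rho$ and all nodes of lower priority are initialized, so by (C2) their later lists consist of numbers $>t^1$ and $>t^2$, respectively.

When the move at $t^1$ begins, the list consists of $b_0,b_1$ and the moving segment, whose colors are $i,k$. By Lemma~\ref{lem:book}(b), $b_0$ and $b_1$ are not enumerated before $t^2$, and balls appended from then on are $>t^1$. So no number $\le t^1$ enters $A_j$ in $[t^1,t^2)$, and by (U1)
\[
f_{\sigma,t^2}\restriction\eta=\Psi_e(A_j)[t^2]\restriction\eta=\Psi_e(A_j)[t^1]\restriction\eta=f_{\sigma,t^1}\restriction\eta .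
\]
When the move at $t^2$ begins, the moving segment is the whole list, with colors $j,k$, and balls appended from then on are $>t^2$. After completion $\rho$ stays satisfied and is never acted for again. So no number $\le t^2$ enters $A_i$ at a stage $\ge t^2$, and by (U1)
\[
f_\sigma\restriction\eta=\Phi_e(A_i)\restriction\eta=\Phi_e(A_i)[t^2]\restriction\eta=f_{\sigma,t^2}\restriction\eta=f_{\sigma,t^1}\restriction\eta .
\]
Hence $\Xi_n(f_\sigma;x)=0\ne1=D_\sigma(x)$.

In both cases $\Xi_n(f_\sigma)\ne D_\sigma$, and $n$ was arbitrary.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sets}]
The construction is effective, so $A_1,A_2,A_3$ and all sets $D_\sigma$ are r.e. Put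
\[
E_n=\bigoplus\{D_\sigma:\ \sigma\infty\subseteq\Lambda\restriction n\}.
\]
This is a finite join of r.e.\ sets, so $E_n$ is r.e., and $E_n\le_T E_{n+1}$ because the index sets increase with $n$.

(1) This is Lemma~\ref{lem:joins}.

(2) By Lemma~\ref{lem:Dbelow}, $E_n\le_T A_h$ for all $n$ and $h$, so $f\le_T E_n$ implies $f\le_T A_i$ and $f\le_T A_j$. Conversely, let $f$ be total with $f\le_T A_i$ and $f\le_T A_j$, where $i<j$. Choose $e$ with $p_e=\{i,j\}$ and $\Phi_e(A_i)=\Psi_e(A_j)=f$, and let $\tau=\Lambda\restriction2e$. The hypothesis of $\tau$ holds with $f_\tau=f$, so $\tau\infty\subset\Lambda$ by Lemma~\ref{lem:infty}, and $f\le_T D^\tau=E_{2e}$ by Lemma~\ref{lem:compute}.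

(3) Let $f$ be total with $f\le_T E_m$. By (2), $f\le_T A_1$ and $f\le_T A_2$. Choose $e$ with $p_e=\{1,2\}$ and $\Phi_e(A_1)=\Psi_e(A_2)=f$, and let $\sigma=\Lambda\restriction2e$. The hypothesis of $\sigma$ holds with $f_\sigma=f$, so $D_\sigma\not\le_T f$ by Lemma~\ref{lem:diag}. By Lemma~\ref{lem:infty}, $\sigma\infty=\Lambda\restriction(2e+1)$, so $D_\sigma\le_T E_{2e+1}$, and therefore $E_{2e+1}\not\le_T f$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Fickleness and Bounding Lattices in $\mathcal{R}_T$},
\texttt{https://web.math.wisc.edu/logic/talks/201027-Ko.pdf}.

\end{thebibliography}
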